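\title{The approximation property does not imply the $\mathcal K_{\mathcal A}$-approximation property}

\begin{abstract}
For a Banach operator ideal $\mathcal A$, the $\mathcal A$-compact operators in the sense of Carl and Stephani form a Banach ideal $\mathcal K_{\mathcal A}$, and a space $E$ has the $\mathcal K_{\mathcal A}$-approximation property if finite rank operators into $E$ are dense in the $\mathcal A$-compact ones for the norm of $\mathcal K_{\mathcal A}$. Every space with the bounded approximation property has this property for every $\mathcal A$. We show that the approximation property does not suffice: we construct a separable space with the approximation property and an ideal $\mathcal A$, generated by one compact operator on $\ell_1$, for which the $\mathcal K_{\mathcal A}$-approximation property fails. The obstruction is a limit of normalized traces. The construction combines spaces of Enflo--Davie type with an extension of a $c_0$-sum that preserves the approximation property.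
\end{abstract}

\section{Introduction}

Scalars are real or complex. For Banach spaces $F,E$ we write $\mathcal L(F;E)$ for the bounded operators, $\mathcal F(F;E)$ for the finite rank operators and $B_F$ for the closed unit ball of $F$; the rank one operator $x\mapsto f(x)y$ is denoted by $f\otimes y$.

A \emph{Banach operator ideal} $\mathcal A$ assigns to each pair $G,H$ of Banach spaces a subspace $\mathcal A(G;H)\subset\mathcal L(G;H)$ containing $\mathcal F(G;H)$, with a complete norm $\|\cdot\|_{\mathcal A}$, such that $\|f\otimes y\|_{\mathcal A}=\|f\|\|y\|$, and $WSV\in\mathcal A$ with $\|WSV\|_{\mathcal A}\le\|W\|\|S\|_{\mathcal A}\|V\|$ whenever $S\in\mathcal A$ and $W,V$ are bounded operators that can be composed with $S$. Composing with operators from and to the scalar field gives $\|S\|\le\|S\|_{\mathcal A}$.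

Following Carl and Stephani, a subset $K$ of $E$ is \emph{$\mathcal A$-compact} if $K\subset Q(C)$ for some Banach space $G$, some $Q\in\mathcal A(G;E)$ and some compact set $C\subset G$. Its size is measured by
\[
m_{\mathcal A}(K;E)=\inf\{\|Q\|_{\mathcal A}:\ K\subset Q(C),\ Q\in\mathcal A(G;E),\ C\subset B_G\text{ compact},\ G\text{ a Banach space}\}.
\]
An operator $T\in\mathcal L(F;E)$ is \emph{$\mathcal A$-compact} if $T(B_F)$ is an $\mathcal A$-compact set. These operators form a Banach operator ideal $\mathcal K_{\mathcal A}$ with the norm $\|T\|_{\mathcal K_{\mathcal A}}=m_{\mathcal A}(T(B_F);E)$.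

A space $E$ has the \emph{approximation property} (AP) if the identity of $E$ can be approximated by finite rank operators uniformly on each compact set, and the \emph{bounded approximation property} (BAP) if for some $\lambda\ge1$ this can be done with finite rank operators of norm at most $\lambda$. It has the \emph{$\mathcal K_{\mathcal A}$-approximation property} ($\mathcal K_{\mathcal A}$-AP) if $\mathcal F(F;E)$ is $\|\cdot\|_{\mathcal K_{\mathcal A}}$-dense in $\mathcal K_{\mathcal A}(F;E)$ for every Banach space $F$. This is the $\mathcal A$-approximation property in the sense of Oja, with $\mathcal K_{\mathcal A}$ in place of $\mathcal A$.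

The largest ideal shows what is being generalized. If $\mathcal A=\mathcal L$, the $\mathcal A$-compact sets are the relatively compact sets, and $m_{\mathcal L}(K;E)=c:=\sup_{x\in K}\|x\|$: no smaller value is possible, and for $c>0$ one takes $Q=c\,\mathrm{Id}_E$, $C=c^{-1}\overline K$. So $\mathcal K_{\mathcal L}$ is the ideal of compact operators with the operator norm. For smaller $\mathcal A$ there are fewer operators to approximate, but the norm in which they must be approximated is larger (Example~\ref{ex:id} shows by how much). Two facts are known.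
\begin{itemize}
\item[(i)] The AP implies the $\mathcal K_{\mathcal A}$-\emph{uniform} approximation property: $\mathcal F(F;E)$ is dense in $\mathcal K_{\mathcal A}(F;E)$ in the \emph{operator} norm. Indeed, $T(B_F)$ is relatively compact, so $\|\phi T-T\|$ is small for a suitable $\phi\in\mathcal F(E;E)$.
\item[(ii)] The BAP implies the $\mathcal K_{\mathcal A}$-AP for every Banach operator ideal $\mathcal A$ (see Proposition~\ref{prop:net}).
\end{itemize}
By (i) the AP implies the $\mathcal K_{\mathcal L}$-AP, and by (ii) a uniform bound on the approximating operators settles the matter for all ideals at once. It is tempting to guess that the bound can be traded against the compactness built into the definition of $\mathcal K_{\mathcal A}$. The question, posed in \cite{source}, is the following.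

\medskip
\noindent\textbf{Question.} \emph{Does every Banach space with the AP have the $\mathcal K_{\mathcal A}$-AP for every Banach operator ideal $\mathcal A$?}
\medskip

The answer is no.

\begin{theorem}\label{thm:main}
There exist a separable Banach space $E$ with the AP, a Banach operator ideal $\mathcal A$, a Banach space $F$, an operator $T\in\mathcal K_{\mathcal A}(F;E)$ and a bounded linear functional $\Phi$ on $(\mathcal K_{\mathcal A}(F;E),\|\cdot\|_{\mathcal K_{\mathcal A}})$ with $\Phi=0$ on $\mathcal F(F;E)$ and $\Phi(T)=1$. Moreover, $\mathcal A$ can be taken to be the Banach ideal generated by one compact operator with domain $\ell_1$.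
\end{theorem}

The $\mathcal K_{\mathcal A}$-distance from $T$ to $\mathcal F(F;E)$ is then at least $1/\|\Phi\|$, so $E$ fails the $\mathcal K_{\mathcal A}$-AP.

Section~\ref{sec:positive} contains two positive results, not used in the proof, which show what a counterexample has to avoid. Section~\ref{sec:ideal} explains how to bound a functional in the norm of $\mathcal K_{\mathcal A}$ when $\mathcal A$ has one generator. Section~\ref{sec:plan} describes the plan; Sections~\ref{sec:signs}--\ref{sec:proof} carry it out.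

\medskip
\noindent\emph{Conventions.} We put $[N]=\{1,\dots,N\}$ and write $\operatorname{avg}_g$ for the average over $g$ in a finite set. The $c_0$-sum $(\bigoplus_m X_m)_{c_0}$ consists of the sequences $x_m\in X_m$ with $\|x_m\|\to0$, with the supremum norm; the dual of a $c_0$-sum is the $\ell_1$-sum of the duals. A bounded net of operators that converges pointwise converges uniformly on compact sets (use a finite $\eta$-net). A finite direct sum of spaces with the BAP has the BAP. For scalars $c_1,\dots,c_N$,
\begin{equation}\label{eq:signs}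
\sum_n|c_n|\le\sum_n|\operatorname{Re}c_n|+\sum_n|\operatorname{Im}c_n|\le2\max_{\theta_n\in\{\pm1\}}\Big|\sum_n\theta_nc_n\Big|.
\end{equation}

\section{What a counterexample must avoid}\label{sec:positive}

The first way to use compactness is to split a compact factor off $T$ on the side of $E$.

\begin{proposition}\label{prop:factor}
Let $E$ have the AP, and suppose that for every $F$ each $T\in\mathcal K_{\mathcal A}(F;E)$ factors as $T=kR$ with $R\in\mathcal K_{\mathcal A}(F;H)$ and $k\in\mathcal L(H;E)$ compact. Then $E$ has the $\mathcal K_{\mathcal A}$-AP.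
\end{proposition}

\begin{proof}
Since $k(B_H)$ is relatively compact, for each $\eta>0$ there is $\phi\in\mathcal F(E;E)$ with $\|\phi k-k\|\le\eta$. Then $\|\phi T-T\|_{\mathcal K_{\mathcal A}}=\|(\phi k-k)R\|_{\mathcal K_{\mathcal A}}\le\eta\|R\|_{\mathcal K_{\mathcal A}}$.
\end{proof}

What the definition provides is a compact factor on the other side, and this needs a bound.

\begin{proposition}\label{prop:net}
Let $(Q_\alpha)\subset\mathcal L(E;E)$ be a bounded net converging pointwise to $\mathrm{Id}$, each $Q_\alpha$ factoring through a space with the $\mathcal K_{\mathcal A}$-AP. Then $E$ has the $\mathcal K_{\mathcal A}$-AP. In particular, every $c_0$- or $\ell_p$-sum $(1\le p<\infty)$ of spaces with the BAP, with no uniform bound on the constants, has the $\mathcal K_{\mathcal A}$-AP for every $\mathcal A$.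
\end{proposition}

\begin{proof}
Let $\|Q_\alpha\|\le c$ and $T(B_F)\subset R(C_1)$ with $R\in\mathcal A(G;E)$ and $C_1\subset G$ compact. Every compact subset of a Banach space lies in $\{\sum\alpha_ng_n:\sum|\alpha_n|\le1\}$ for some null sequence $(g_n)$; take such a sequence for $C_1$. Write $g_n=t_ng_n'$ with $g_n'\to0$, $t_n\to0$, $0\le t_n\le1$ (let $t_n^2$ be proportional to $\|g_n\|$). Let $S:\ell_1\to G$, $S\mathbf e_n=g_n'$, and let $C_2\subset B_{\ell_1}$ be the closure of $\{(t_n\alpha_n):\|\alpha\|_1\le1\}$, a compact set. Then $T(B_F)\subset RS(C_2)$. Let $S_k\mathbf e_n=g_n'$ for $n\le k$ and $S_k\mathbf e_n=0$ for $n>k$, so that $\|S-S_k\|=\sup_{n>k}\|g_n'\|\to0$. As $(\mathrm{Id}-Q_\alpha)RS_k$ is a sum of $k$ operators of rank one,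
\begin{equation}\label{eq:tail}
\|(\mathrm{Id}-Q_\alpha)T\|_{\mathcal K_{\mathcal A}}\le\|(\mathrm{Id}-Q_\alpha)RS\|_{\mathcal A}\le(1+c)\|R\|_{\mathcal A}\|S-S_k\|+\sum_{n\le k}\|(\mathrm{Id}-Q_\alpha)Rg_n'\|.
\end{equation}
This is small if first $k$ and then $\alpha$ is taken large. If $Q_\alpha=V_\alpha U_\alpha$ through a space with the $\mathcal K_{\mathcal A}$-AP, then $U_\alpha T$ is a $\|\cdot\|_{\mathcal K_{\mathcal A}}$-limit of finite rank operators, hence so is $Q_\alpha T$, and hence so is $T$.

Finite-dimensional spaces have the $\mathcal K_{\mathcal A}$-AP, so the case of finite rank $Q_\alpha$ is fact (ii). For sums, use the projections onto finitely many coordinates; their ranges have the BAP, so (ii) applies to them.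
\end{proof}

In \eqref{eq:tail} the number $k$ is chosen after $c$. With the AP alone, the norm of an operator that nearly fixes $Rg_1',\dots,Rg_k'$ may grow with $k$, and the argument breaks down. A counterexample must lack the BAP, must not be a $c_0$- or $\ell_p$-sum of spaces with the BAP, and must contain an operator $T$ that has no factorization as in Proposition~\ref{prop:factor}. Our space $E$ will be an extension of such a $c_0$-sum.

\section{The ideal generated by one operator}\label{sec:ideal}

Let $U$ be a Banach space, $I$ a finite or countably infinite set and $(y_i)_{i\in I}$ a \emph{null family} in $U$: for each $\eta>0$ only finitely many $y_i$ have norm above $\eta$. Assume $c:=\max_i\|y_i\|>0$. The operator $\Theta:\ell_1(I)\to U$, $\Theta\mathbf e_i=y_i$, has norm $c$ and is compact, being the norm limit of its restrictions to finitely many coordinates. Let $\mathcal A_\Theta(G;H)$ consist of all operators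
\[
S=\sum_kB_k\Theta A_k,\qquad A_k\in\mathcal L(G;\ell_1(I)),\quad B_k\in\mathcal L(U;H),\quad\sum_k\|B_k\|\|A_k\|<\infty,
\]
with $\|S\|_{\mathcal A_\Theta}=c\,\inf\sum_k\|B_k\|\|A_k\|$, the infimum taken over all such representations.

\begin{lemma}\label{lem:ideal}
$\mathcal A_\Theta$ is a Banach operator ideal. It contains $\Theta$ and is contained in every Banach operator ideal that contains $\Theta$.
\end{lemma}

\begin{proof}
Write $\mathcal A=\mathcal A_\Theta$. Since $\|B_k\Theta A_k\|\le c\|B_k\|\|A_k\|$, the series converge in operator norm and $\|S\|\le\|S\|_{\mathcal A}$. Multiplying all $B_k$ by a scalar gives homogeneity, merging two representing series into one gives the triangle inequality, and $WSV=\sum_k(WB_k)\Theta(A_kV)$ gives the ideal inequality. For completeness let $\sum_p\|S_p\|_{\mathcal A}<\infty$ and choose representations of the $S_p$ with $c\sum_k\|B_k^p\|\|A_k^p\|\le\|S_p\|_{\mathcal A}+2^{-p}$. The merged series represents $S=\sum_pS_p$, and its part with $p>p_0$ shows $\|S-\sum_{p\le p_0}S_p\|_{\mathcal A}\le\sum_{p>p_0}(\|S_p\|_{\mathcal A}+2^{-p})\to0$.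 Let $\|y_{i_0}\|=c$ and choose $g_0\in U^*$ with $\|g_0\|=1$, $g_0(y_{i_0})=c$. Then $f\otimes y=(c^{-1}g_0\otimes y)\,\Theta\,(f\otimes\mathbf e_{i_0})$, so $\|f\otimes y\|_{\mathcal A}\le\|f\|\|y\|$, and equality holds because $\|\cdot\|\le\|\cdot\|_{\mathcal A}$. Finally, if a Banach ideal $\mathcal B$ contains $\Theta$, each representing series converges absolutely in $\mathcal B$.
\end{proof}

We call $\mathcal A_\Theta$ the ideal \emph{generated} by $\Theta$. Its use is that a bound in the norm of $\mathcal K_{\mathcal A_\Theta}$ reduces to an estimate for bounded operators from $U$ to $E$.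

\begin{lemma}\label{lem:test}
Let $\mathcal A=\mathcal A_\Theta$, let $E,F$ be Banach spaces, and let $\psi_m\in E^*$, $b_m\in B_F$ be finite or infinite sequences. Suppose
\begin{equation}\label{eq:test}
\sum_m\sup_{i\in I}|\psi_m(By_i)|\le C\|B\|\qquad\text{for all }B\in\mathcal L(U;E).
\end{equation}
Then $\sum_m|\psi_m(Sb_m)|\le(C/c)\|S\|_{\mathcal K_{\mathcal A}}$ for all $S\in\mathcal K_{\mathcal A}(F;E)$.
\end{lemma}

\begin{proof}
Let $\|S\|_{\mathcal K_{\mathcal A}}<\kappa$. There are $G$, a compact set $C_1\subset B_G$ and $Q=\sum_kB_k\Theta A_k\in\mathcal A(G;E)$ with $S(B_F)\subset Q(C_1)$ and $c\sum_k\|B_k\|\|A_k\|<\kappa$. Choose $g_m\in C_1$ with $Sb_m=Qg_m$. For $\alpha\in\ell_1(I)$ we have $|\psi_m(B_k\Theta\alpha)|=|\sum_i\alpha_i\psi_m(B_ky_i)|\le\|\alpha\|_1\sup_i|\psi_m(B_ky_i)|$. With $\alpha=A_kg_m$ this gives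
\[
\sum_m|\psi_m(Sb_m)|\le\sum_k\|A_k\|\sum_m\sup_i|\psi_m(B_ky_i)|\le C\sum_k\|A_k\|\|B_k\|\le C\kappa/c.\qedhere
\]
\end{proof}

The supremum over $i$ \emph{inside} the sum is the price of the definition of $\mathcal K_{\mathcal A}$: the points $g_m$ are not related to the $b_m$ by any operator, so $A_kg_m$ can be any vector of the ball, and $\psi_m$ may meet any $y_i$. We must therefore control row maxima of matrices, not only their diagonals.

\begin{example}\label{ex:id}
Let $\Theta:\ell_1^N\to\ell_\infty^N$ be the formal identity, so $c=1$, and let $E=F=\ell_1^N$, $b_n=\mathbf e_n$, $\psi_n=\mathbf e_n^*$. For a matrix $B:\ell_\infty^N\to\ell_1^N$, averaging over $\theta\in\{\pm1\}^N$ gives $B_{ni}=\operatorname{avg}_\theta\theta_i(B\theta)_n$, hence $\sum_n\max_i|B_{ni}|\le\operatorname{avg}_\theta\|B\theta\|_1\le\|B\|$. By Lemma~\ref{lem:test}, $\sum_n|S_{nn}|\le\|S\|_{\mathcal K_{\mathcal A}}$. The identity of $\ell_1^N$ has operator norm $1$ and $\mathcal K_{\mathcal A}$-norm $N$ (it is a sum of $N$ rank one operators of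 norm one). So the normalized trace $\frac1N\sum_nS_{nn}$ has norm $1$ for the operator norm and norm $1/N$ for the norm of $\mathcal K_{\mathcal A}$.
\end{example}

\section{Normalized traces: the plan and the smallest case}\label{sec:plan}

A natural functional that kills finite rank operators is a limit of normalized traces over blocks of rapidly growing dimension $N_l$. We shall construct spaces $R_1,R_2,\dots$, contractions $q_l:R_{l+1}\to R_l$, operators $\rho_l:E\to R_l$, vectors $\hat x^l_n\in F$ and functionals $x^{l*}_n$ on $R_l$ ($n\in[N_l]$), and put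
\[
\tau_l(s)=\frac1{N_l}\sum_nx_n^{l*}(s\hat x_n^l),\qquad\Phi(S)=\lim_l\tau_l(\rho_lS).
\]
The operator $T$ will act as the identity on each block, so $\Phi(T)=1$. The difficulty is that the limit must exist and be bounded in the norm of $\mathcal K_{\mathcal A}$, while by fact (i) it cannot be bounded in the operator norm. We split the increments:
\begin{equation}\label{eq:split}
\tau_{l+1}(\rho_{l+1}S)-\tau_l(\rho_lS)=\big[\tau_{l+1}(\rho_{l+1}S)-\tau_l(q_l\rho_{l+1}S)\big]+\tau_l\big((q_l\rho_{l+1}-\rho_l)S\big).
\end{equation}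
The bracket compares two traces of one operator into $R_{l+1}$. The spaces $R_l$, of Enflo--Davie type, are normed so that the brackets are summable in operator norm. The last term measures the failure of the $\rho_l$ to be compatible with the $q_l$; it is bounded through Lemma~\ref{lem:test}. To verify \eqref{eq:test} we proceed in two steps. First, \emph{finite rank} operators into $R_l$ have small row maxima on the $l$-th block (Sections~\ref{sec:R}, \ref{sec:X} and \ref{sec:estimate}). Second, $E$ is built so that for \emph{every} $B\in\mathcal L(U;E)$ the operators $(q_l\rho_{l+1}-\rho_l)B$, suitably weighted and assembled, form a bounded pointwise limit of finite rank operators, and yet $E$ has the AP (Section~\ref{sec:E}).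

The norms on the $R_l$ are gauges. If a set $\mathcal Q$ spans a vector space $V$, the \emph{gauge} of its absolutely convex hull is $\|y\|=\inf\sum|c_k|$, over all finite representations $y=\sum c_ky_k$ with $y_k\in\mathcal Q$. A linear map from $V$ to a normed space has norm equal to the supremum of the norms of the images of the elements of $\mathcal Q$; in particular a functional $\varphi$ has norm $\sup_{\mathcal Q}|\varphi|$. The next example shows how such a norm ties two traces together.

\begin{example}\label{ex:hadamard}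
Let $V$ have the basis $x;\,y_1,y_2,y_3$, thought of as two blocks of sizes $1$ and $3$, with coordinate functionals $x^*,y_i^*$. For an operator $s$ on $V$ let $\beta(s)=x^*(sx)$ and $\beta'(s)=\frac13\sum_iy_i^*(sy_i)$. In the $\ell_1$-norm the best bound is $|\beta(s)-\beta'(s)|\le2\|s\|$, attained at $s_0=\operatorname{diag}(1,-1,-1,-1)$. Attach to the basis vectors the rows of the matrix
\[
\begin{array}{c|cccc}
g&1&2&3&4\\\hline
x&+&+&+&+\\
y_1&+&-&+&-\\
y_2&+&+&-&-\\
y_3&+&-&-&+
\end{array}
\]
and let $a_i(g)$ be the sign in row $y_i$ and column $g$. Put $d_g=x-\frac13\sum_ia_i(g)y_i$ and $f_g=x^*+\sum_ia_i(g)y_i^*$. Expand $f_g(sd_g)$ and average over $g$. The \emph{rows} are orthogonal, so only the diagonal entries of $s$ survive: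
\[
\operatorname{avg}_gf_g(sd_g)=\beta(s)-\beta'(s).
\]
Now $f_g(d_g)=1-1=0$, and the lower three entries of two different \emph{columns} have inner product $-1$, so $f_g(d_h)=1+\frac13=\frac43$ for $h\ne g$. Norm $V$ by the gauge of $\{x,y_1,y_2,y_3,\frac34d_1,\dots,\frac34d_4\}$. Then $\|d_g\|\le\frac43$ and $\|f_g\|\le1$; the coordinate functionals are bounded by $1$ on the generators, so the basis vectors and the coordinate functionals still have norm one; and $|\beta(s)-\beta'(s)|\le\frac43\|s\|$ for every $s$. The operator $s_0$ now has norm at least $\frac32$.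
\end{example}

The gain from $2$ to $\frac43$ is limited by the numbers $f_g(d_h)$. To make the constant tend to zero we need sign matrices with almost orthogonal rows whose columns are almost orthogonal within each block. Exact orthogonality is impossible, because orthogonal rows require more columns than the size of either block. Random signs give both properties approximately.

\section{Random signs on a comb}\label{sec:signs}

Let $\gamma=1/16$, and let $N_0$ be a large integer, with $N_0^\gamma\ge2$. The blocks are indexed by the vertices $\mathcal V=\{(l,\nu):l\ge1,\nu\ge0\}$, and the block at $v=(l,\nu)$ has size $N_v=N_0^{2^{l+\nu}}$. The edges $e=(v,w)$, with $v$ the lower and $w$ the upper vertex, are the \emph{root edges} $e_l=((l,0),(l+1,0))$ and the \emph{side edges} $((l,\nu),(l,\nu+1))$; see Figure~\ref{fig:comb}. This graph is a tree, each vertex lies on at most three edges, two distinct edges share at most one vertex, and $N_w=N_v^2$ for each edge $(v,w)$. Put $L_e=N_w^9$ and $\mu_e=2N_v^{-\gamma}$. Then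
\begin{equation}\label{eq:mu}
\mu_e\ge2N_u^{-\gamma}\quad\text{for both vertices }u\text{ of }e.
\end{equation}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.7cm,y=0.8cm]
\draw (1,0)--(4.5,0);
\foreach \x in {1,2,3,4}{
  \draw (\x,0)--(\x,2.5);
  \foreach \y in {0,1,2} \fill (\x,\y) circle (2pt);
  \node[below] at (\x,0) {$(\x,0)$};}
\foreach \x in {1,2,3} \node[above] at (\x+0.5,0) {$e_{\x}$};
\node[right] at (1,1) {$(1,1)$};
\node[right] at (1,2) {$(1,2)$};
\draw[dashed] (0.6,2.7)--(0.6,-0.8)--(2.3,-0.8)--(2.3,2.7);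
\end{tikzpicture}
\caption{The comb $\mathcal V$. Each vertex carries a block of basis vectors, and the block size is squared along each edge, upward or to the right. The dashed line encloses $\mathcal V_2$, the vertices $(l,\nu)$ with $l\le2$.}
\label{fig:comb}
\end{figure}

For each edge $e$, vertex $v\in e$ and $g\in[L_e]$ we choose a vector $a^{e,v}(g)\in\{\pm1\}^{N_v}$. The \emph{rows} of $e=(v,w)$ are the $N_v+N_w$ indexed functions $g\mapsto a_n^{e,v}(g)$, $n\in[N_v]$, and $g\mapsto a_i^{e,w}(g)$, $i\in[N_w]$. The \emph{columns} at $v$ are indexed by $\Omega_v=\{(e,g):e\ni v,\ g\in[L_e]\}$, so $|\Omega_v|\le3N_v^{18}$; for $p=(e,g)\in\Omega_v$ write $a^v(p)=a^{e,v}(g)$.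

Almost orthogonal rows and columns control traces. A row maximum picks an entry $(n,\sigma(n))$ in each row, and \eqref{eq:signs} removes the moduli at the cost of signs $\theta_n$; so we also need columns to stay almost orthogonal after being rearranged by $\sigma$ and multiplied by $\theta$. For $v=(l,0)$ and $N=N_v$, a \emph{pattern} is a triple $\Gamma=(D,\sigma,\theta)$ with $D\subset[N]$, $\sigma:D\to[N]$, $\theta:D\to\{\pm1\}$, which is either
\begin{itemize}
\item \emph{off-diagonal}: $\sigma(D)\cap D=\emptyset$ and $|\sigma^{-1}(k)|\le N^{2\gamma}$ for all $k$; or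
\item \emph{diagonal}: $D=[N]$ and $\sigma=\mathrm{id}$.
\end{itemize}
For $p,p'\in\Omega_v$ put $\Gamma(p,p')=\sum_{n\in D}\theta_na^v_{\sigma(n)}(p)a_n^v(p')$, so $|\Gamma(p,p')|\le N$. No bound can hold for all patterns and all pairs: for given $p\ne p'$ the diagonal pattern $\theta_n=a_n^v(p)a_n^v(p')$ has $\Gamma(p,p')=N$. A bound on average is true and is enough.

\begin{lemma}\label{lem:signs}
If $N_0$ is large enough, the signs can be chosen such that:
\begin{itemize}
\item[(C1)] $|\langle a^v(p),a^v(p')\rangle|\le N_v^{1-\gamma}$ for all $v$ and all $p\ne p'$ in $\Omega_v$.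
\item[(C2)] $|\operatorname{avg}_g\rho(g)\rho'(g)|\le N_w^{-3}$ for any two different rows $\rho,\rho'$ of an edge $e=(v,w)$.
\item[(C3)] For $v=(l,0)$, $N=N_v$, $e=((l,0),(l,1))$ and every pattern $\Gamma$,
\[
\operatorname{avg}_g\max_{p'\in\Omega_v,\;p'\ne(e,g)}|\Gamma((e,g),p')|\le2N^{1-\gamma},
\]
and, if $\Gamma$ is off-diagonal, $\operatorname{avg}_g|\Gamma((e,g),(e,g))|\le2N^{1-\gamma}$.
\end{itemize}
\end{lemma}

\begin{proof}
Choose all signs independently and uniformly. Hoeffding's inequality says that a sum of $m$ independent uniform signs exceeds $t$ in modulus with probability at most $2e^{-t^2/(2m)}$. For $m\le N$ and $t=N^{1-\gamma}$ this is at most $\epsilon_N:=2e^{-N^{7/8}/2}$.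

\emph{(C1) and (C2).} For $p\ne p'$ the products $a_n^v(p)a_n^v(p')$ are independent uniform signs, so (C1) fails at $v$ with probability at most $(3N_v^{18})^2\epsilon_{N_v}$. For two different rows the products $\rho(g)\rho'(g)$ are $L_e=N_w^9$ independent uniform signs, so (C2) fails at $e$ with probability at most $(2N_w)^2\,2e^{-L_eN_w^{-6}/2}=(2N_w)^2\,2e^{-N_w^3/2}$.

\emph{(C3), first part.} Let $L=L_e=N^{18}$. There are at most $(2N+1)^N+2^N\le(3N)^N$ patterns. This number is much larger than $1/\epsilon_N$, so we apply the union bound to the event that many independent exceptions occur together. Fix $\Gamma$. For $p\ne p'$, conditionally on $a^v(p)$, the number $\Gamma(p,p')$ is a sum of at most $N$ independent uniform signs, so it exceeds $N^{1-\gamma}$ in modulus with probability at most $\epsilon_N$. Join $p\ne p'$ in $\Omega_v$ if $|\Gamma(p,p')|>N^{1-\gamma}$ or $|\Gamma(p',p)|>N^{1-\gamma}$. Disjoint pairs give independent events, so this graph contains $r=\lceil N^{3\gamma}\rceil$ pairwise disjoint joined pairs with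 probability at most $\big((3N^{18})^2\,2\epsilon_N\big)^r\le\big(e^{-N^{7/8}/4}\big)^{N^{3/16}}=e^{-N^{17/16}/4}$ for large $N$. Hence, outside an event of probability $(3N)^Ne^{-N^{17/16}/4}$, for every $\Gamma$ a maximal family of disjoint joined pairs has fewer than $r$ members. The points of these pairs form a set $H_\Gamma$ with $|H_\Gamma|\le2(r-1)\le2N^{3\gamma}$, which by maximality meets every joined pair.

Assume this and (C2); the rest is deterministic. Call $g$ \emph{bad} if $|\Gamma((e,g),p')|>N^{1-\gamma}$ for some $p'\ne(e,g)$. If $g$ is bad and $(e,g)\notin H_\Gamma$, then $p'\in H_\Gamma$. For fixed $p'$ we have $\Gamma((e,g),p')=\langle a^{e,v}(g),u\rangle$ with $u_k=\sum_{n\in D,\,\sigma(n)=k}\theta_na_n^v(p')$, and $\sum_k|u_k|\le N$, $\sum_ku_k^2\le\sum_k|\sigma^{-1}(k)|^2\le N^{2\gamma}N$. By (C2), with $N_w=N^2$,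
\[
\sum_g\langle a^{e,v}(g),u\rangle^2\le L\Big(\sum_ku_k^2+N^{-6}\Big(\sum_k|u_k|\Big)^2\Big)\le2LN^{1+2\gamma}.
\]
So each $p'$ makes at most $2LN^{1+2\gamma}/N^{2-2\gamma}=2LN^{4\gamma-1}$ values of $g$ bad. The proportion of bad $g$ is at most $2N^{3\gamma}/L+4N^{7\gamma-1}$, and since $|\Gamma|\le N$ the average in question is at most $N^{1-\gamma}+2N^{1+3\gamma}/L+4N^{7\gamma}\le2N^{1-\gamma}$ for large $N$, because $7\gamma<1-\gamma$.

\emph{(C3), second part.} Let $\Gamma$ be off-diagonal and $p=(e,g)$. Since $\sigma(D)\cap D=\emptyset$, conditioning on the coordinates of $a^v(p)$ outside $D$ turns $\Gamma(p,p)$ into a sum of $|D|$ independent uniform signs. So $|\Gamma(p,p)|>N^{1-\gamma}$ with probability at most $\epsilon_N$, independently over $g$. With $m=L/N=N^{17}$, this happens for at least $m$ values of $g$ with probability at most $\binom Lm\epsilon_N^m\le(eN\epsilon_N)^{N^{17}}$, and for some $\Gamma$ with probability at most $(3N)^N(eN\epsilon_N)^{N^{17}}$. Otherwise the average is at most $N^{1-\gamma}+N\cdot\frac1N\le2N^{1-\gamma}$.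

\emph{Summation.} To each vertex $v$ belong at most five exceptional events: (C1) at $v$, (C2) at the at most two edges with lower vertex $v$, and the two events of (C3). Each has probability at most $e^{-\sqrt{N_v}}$ when $N_0$ is large. There are $k$ vertices with $l+\nu=k$, and for these $\sqrt{N_v}=N_0^{2^{k-1}}\ge kN_0$. The total is at most $\sum_k5ke^{-kN_0}<1$.
\end{proof}

We fix such signs. Condition (C2) will be used in the following form. If $\rho_k,\rho_k'$ are rows of $e=(v,w)$ and $c_k$ are finitely many scalars, then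
\begin{equation}\label{eq:decouple}
\Big|\operatorname{avg}_g\sum_kc_k\rho_k(g)\rho_k'(g)-\sum_{k:\;\rho_k=\rho_k'}c_k\Big|\le N_w^{-3}\sum_k|c_k|.
\end{equation}

\section{The spaces $R$ and $R_l$}\label{sec:R}

Let $V$ have the basis $\{x_n^v:v\in\mathcal V,\ n\in[N_v]\}$, with coordinate functionals $x_n^{v*}$. As in Example~\ref{ex:hadamard}, put for $e=(v,w)$ and $g\in[L_e]$
\[
d_g^e=\frac1{N_v}\sum_na_n^{e,v}(g)x_n^v-\frac1{N_w}\sum_ia_i^{e,w}(g)x_i^w,\qquad f_g^e=\sum_na_n^{e,v}(g)x_n^{v*}+\sum_ia_i^{e,w}(g)x_i^{w*},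
\]
and let $\mathcal Q$ consist of all $x_n^v$ and all $\mu_e^{-1}d_g^e$. Let $\mathcal V_l=\{(l',\nu)\in\mathcal V:l'\le l\}$, let $V_l$ be the span of the $x_n^v$ with $v\in\mathcal V_l$, and let $h_l:V\to V_l$ be the coordinate projection. We define $R$ as the completion of $V$ for the gauge of $\mathcal Q$, and $R_l$ as the completion of $V_l$ for the gauge of $h_l(\mathcal Q)$; Lemma~\ref{lem:basic}(a) shows that the gauges are norms. The coordinate projections map generators to generators, so they extend to contractions $h_l:R\to R_l$ and $q_l:R_{l+1}\to R_l$ with $q_lh_{l+1}=h_l$. If $\varphi$ is a finite combination of functionals $x_n^{v*}$ with $v\in\mathcal V_l$, then $\varphi\circ h_l=\varphi$, so $\varphi$ has the same norm $\sup_{\mathcal Q}|\varphi|$ on $R$ and on $R_l$; also $\varphi\circ q_l=\varphi$.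

\begin{lemma}\label{lem:basic}
The following hold in $R$, and in $R_l$ when the vertices involved lie in $\mathcal V_l$.
\begin{itemize}
\item[(a)] $\|x_n^{v*}\|=\|x_n^v\|=1$.
\item[(b)] $\sum_n|x_n^{v*}(y)|\le N_v^\gamma\|y\|$.
\item[(c)] $\|f_g^e\|\le1$ and $\|d_g^e\|\le\mu_e$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) For $e\ni v$, \eqref{eq:mu} gives $|x_n^{v*}(\mu_e^{-1}d_g^e)|=1/(N_v\mu_e)\le1$, so $x_n^{v*}$ is bounded by $1$ on $\mathcal Q$. As these functionals separate points, the gauges are norms; and $\|x_n^v\|\le1=x_n^{v*}(x_n^v)$ forces both norms to be $1$.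

(b) For unimodular $\theta_n$ the functional $\sum_n\theta_nx_n^{v*}$ is bounded by $1$ on the basis and by $\mu_e^{-1}\le N_v^\gamma$ on $\mu_e^{-1}d_g^e$, $e\ni v$; it vanishes for the other edges. Choose $\theta_n$ with $\theta_nx_n^{v*}(y)=|x_n^{v*}(y)|$.

(c) The vector $\mu_e^{-1}d_g^e$ is a generator. The functional $f_g^e$, $e=(v,w)$, is bounded by $1$ on the basis, and $f_g^e(d_g^e)=1-1=0$. For $h\ne g$, (C1) gives $|f_g^e(d_h^e)|\le N_v^{-\gamma}+N_w^{-\gamma}\le\mu_e$. If $e'\ne e$ shares the single vertex $u$ with $e$, then (C1) and \eqref{eq:mu} give $|f_g^e(d_h^{e'})|\le N_u^{-\gamma}\le\mu_{e'}$. For all other $e'$ the value is $0$.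
\end{proof}

The comparison of traces along an edge will be needed for two different domains.

\begin{lemma}\label{lem:edge}
Let $e=(v,w)$ be an edge with both vertices in $\mathcal V_l$. Let $G$ be a Banach space, let $u_n^v,u_i^w\in G$ have norm at most $K$, and suppose that $u_g=\frac1{N_v}\sum_na_n^{e,v}(g)u_n^v-\frac1{N_w}\sum_ia_i^{e,w}(g)u_i^w$ has norm at most $\mu$ for all $g$. Then for $s\in\mathcal L(G;R_l)$,
\[
\Big|\frac1{N_v}\sum_nx_n^{v*}(su_n^v)-\frac1{N_w}\sum_ix_i^{w*}(su_i^w)\Big|\le\big(\mu+4KN_w^{-2}\big)\|s\|.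
\]
\end{lemma}

\begin{proof}
Expand $f_g^e(su_g)$ into terms, each a coefficient times a product of two rows of $e$. The terms with equal rows add up to the difference in the statement. For each of the $N_v+N_w\le2N_w$ functionals in $f_g^e$ the moduli of the coefficients sum to at most $2K\|s\|$, by Lemma~\ref{lem:basic}(a). So by \eqref{eq:decouple} the difference is within $4KN_w^{-2}\|s\|$ of $\operatorname{avg}_gf_g^e(su_g)$, which is at most $\mu\|s\|$ by Lemma~\ref{lem:basic}(c).
\end{proof}

For $s\in\mathcal L(R;R_l)$ and $v\in\mathcal V_l$ let $\beta_v(s)=\frac1{N_v}\sum_nx_n^{v*}(sx_n^v)$.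

\begin{lemma}\label{lem:trace}
Let $v=(l,0)$. If $s\in\mathcal F(R;R_l)$, then $|\beta_v(s)|\le6N_v^{-\gamma}\|s\|$.
\end{lemma}

\begin{proof}
Let $N=N_v$, so $N_{(l,\nu)}=N^{2^\nu}$. For a side edge $(v',w')$ above $v$, Lemma~\ref{lem:edge} with $G=R$, $K=1$, $\mu=2N_{v'}^{-\gamma}$ gives $|\beta_{v'}(s)-\beta_{w'}(s)|\le3N_{v'}^{-\gamma}\|s\|$. For $s=f\otimes y$, Lemma~\ref{lem:basic}(b) gives $|\beta_{(l,\nu)}(s)|\le\|f\|\|y\|N_{(l,\nu)}^{\gamma-1}\to0$ as $\nu\to\infty$; by linearity $\beta_{(l,\nu)}(s)\to0$ for every finite rank $s$. Hence $|\beta_v(s)|\le\sum_{\nu\ge0}3N^{-\gamma2^\nu}\|s\|\le6N^{-\gamma}\|s\|$, because $N^{-\gamma}\le\frac12$.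
\end{proof}

This is the purpose of the side branches. Without them $R_l$ would be finite-dimensional, and $h_l$ would be a finite rank contraction with $\beta_{(l,0)}(h_l)=1$.

We now pass from traces to row maxima. The proposition says that on the block $(l,0)$ a contraction has few large entries off the diagonal and an almost constant diagonal. The operator $h_l$, for which the left side equals $1$, shows that the term $|\beta_v(s)|$ is needed.

\begin{proposition}\label{prop:rows}
Let $v=(l,0)$, $N=N_v$ and $s\in\mathcal L(R;R_l)$. Then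
\[
\frac1N\sum_n\max_{k\in[N]}|x_n^{v*}(sx_k^v)|\le59N^{-\gamma}\|s\|+|\beta_v(s)|.
\]
If $s$ has finite rank, the left side is at most $65N^{-\gamma}\|s\|$.
\end{proposition}

\begin{proof}
Let $\|s\|\le1$ and $m_{nk}=x_n^{v*}(sx_k^v)$. Let $e=(v,w)$ with $w=(l,1)$, so $\mu_e=2N^{-\gamma}$ and $N_w=N^2$; write $a_n(g)=a_n^{e,v}(g)$. The method is that of Lemma~\ref{lem:edge}, with $f_g^e$ replaced by a functional adapted to the entries we want to see.

\emph{Off-diagonal patterns.} Let $\Gamma=(D,\sigma,\theta)$ be off-diagonal and $\varphi_g=\sum_{n\in D}\theta_na_{\sigma(n)}(g)x_n^{v*}$. It is bounded by $1$ on the basis. On $\mu_{e'}^{-1}d_h^{e'}$ it vanishes unless $e'\ni v$, and then its modulus is $\mu_{e'}^{-1}N^{-1}|\Gamma((e,g),(e',h))|\le\frac12N^{\gamma-1}|\Gamma((e,g),(e',h))|$ by \eqref{eq:mu}. Both parts of (C3) give $\operatorname{avg}_g\|\varphi_g\|\le1+\frac12N^{\gamma-1}\cdot4N^{1-\gamma}=3$, so $|\operatorname{avg}_g\varphi_g(sd_g^e)|\le3\mu_e=6N^{-\gamma}$. On the other hand,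
\[
\varphi_g(sd_g^e)=\sum_{n\in D}\theta_na_{\sigma(n)}(g)\Big(\frac1N\sum_ka_k(g)m_{nk}-\frac1{N_w}\sum_ia_i^{e,w}(g)\,x_n^{v*}(sx_i^w)\Big).
\]
The terms with equal rows are those with $k=\sigma(n)$, and the moduli of all coefficients sum to at most $2N$. By \eqref{eq:decouple}, with $2N\cdot N^{-6}\le N^{-\gamma}$, we get $|\frac1N\sum_{n\in D}\theta_nm_{n\sigma(n)}|\le7N^{-\gamma}$. This holds for all $\theta$, so \eqref{eq:signs} yields
\begin{equation}\label{eq:off}
\frac1N\sum_{n\in D}|m_{n\sigma(n)}|\le14N^{-\gamma}.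
\end{equation}

\emph{The diagonal.} For a diagonal pattern the value $\Gamma((e,g),(e,g))=\sum_n\theta_n$ can be as large as $N$, so we subtract the mean $\bar\theta=\frac1N\sum_n\theta_n$. Let $\varphi_g=\sum_n(\theta_n-\bar\theta)a_n(g)x_n^{v*}$. It is bounded by $2$ on the basis, and $\varphi_g(d_g^e)=\frac1N\sum_n(\theta_n-\bar\theta)=0$. For $p'=(e',h)\in\Omega_v$, $p'\ne(e,g)$, its modulus on $\mu_{e'}^{-1}d_h^{e'}$ is
\[
\mu_{e'}^{-1}N^{-1}\big|\Gamma((e,g),p')-\bar\theta\langle a^v(e,g),a^v(p')\rangle\big|\le\tfrac12N^{\gamma-1}\big(|\Gamma((e,g),p')|+N^{1-\gamma}\big)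
\]
by (C1). So $\operatorname{avg}_g\|\varphi_g\|\le2+\frac32$ by (C3), and $|\operatorname{avg}_g\varphi_g(sd_g^e)|\le7N^{-\gamma}$. In the expansion the terms with equal rows sum to $\frac1N\sum_n(\theta_n-\bar\theta)m_{nn}=\frac1N\sum_n\theta_n(m_{nn}-\beta_v(s))$, and the coefficients have total modulus at most $4N$, with $4N\cdot N^{-6}\le N^{-\gamma}$. Thus $|\frac1N\sum_n\theta_n(m_{nn}-\beta_v(s))|\le8N^{-\gamma}$ for all $\theta$, and by \eqref{eq:signs}
\begin{equation}\label{eq:diag}
\frac1N\sum_n|m_{nn}|\le16N^{-\gamma}+|\beta_v(s)|.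
\end{equation}

\emph{Reduction to patterns.} Choose $\sigma(n)$ with $|m_{n\sigma(n)}|=\max_k|m_{nk}|$. The rows with $|m_{n\sigma(n)}|\le N^{-\gamma}$ contribute at most $N^{-\gamma}$, and those with $\sigma(n)=n$ are covered by \eqref{eq:diag}. Let $D_1$ be the set of remaining $n$. By Lemma~\ref{lem:basic}(b), $\sum_n|m_{nk}|\le N^\gamma$, so each column $k$ has at most $N^{2\gamma}$ entries above $N^{-\gamma}$, and $|\sigma^{-1}(k)\cap D_1|\le N^{2\gamma}$. Consider the graph on $[N]$ with the edges $\{n,\sigma(n)\}$, $n\in D_1$. The edges inside a vertex set $W$ come from points $n\in W$, so there are at most $|W|$ of them, and some vertex of $W$ has at most two neighbors in $W$. Removing such vertices one by one and coloring them in the reverse order gives a coloring with three colors in which $n$ and $\sigma(n)$ differ for $n\in D_1$. The three color classes of $D_1$ satisfy $\sigma(D)\cap D=\emptyset$, so \eqref{eq:off} applies to each. The total is at most $(1+16+42)N^{-\gamma}+|\beta_v(s)|$. The last statement follows from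 Lemma~\ref{lem:trace}.
\end{proof}

From now on only the root blocks appear explicitly, and we abbreviate $N_l=N_{(l,0)}=N_0^{2^l}$, $x_n^l=x_n^{(l,0)}$, $x_n^{l*}=x_n^{(l,0)*}$, $L_l=L_{e_l}$, $d_g^l=d_g^{e_l}$. Note that $N_l^{-\gamma}\le2^{-2^l}$.

\section{A $c_0$-sum $X$ over the spaces $R_m$}\label{sec:X}

We need a space with the AP that maps to each $R_m$. A separable space is the image, under the limit map, of a space of convergent sequences with terms in growing finite-dimensional subspaces, and such a sequence space has the BAP. We renorm it so that the norm of the limit dominates, and take a $c_0$-sum.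

Enumerate $\mathcal V=\{v_1,v_2,\dots\}$ by increasing $l+\nu$, so that $(l,0)=v_{t_l}$ with $t_1<t_2<\cdots$. Let $G_t$ be the span of the $x_n^{v_i}$ with $i\le t$. The spaces $G_t$ and $h_m(G_t)\subset R_m$ are finite-dimensional and increase with $t$, and $\bigcup_tG_t=V$.

\emph{The spaces $Z_m$ and $X$.} Let $Z_m$ be the space of sequences $z=(z_t)_t$ with $z_t\in h_m(G_t)$ that converge in $R_m$, with the supremum norm; it is a closed subspace of the space of convergent sequences in $R_m$. The maps $z\mapsto(z_1,\dots,z_k,z_k,z_k,\dots)$ are finite rank contractions of $Z_m$, and they converge pointwise to the identity since $\sup_{t>k}\|z_t-z_k\|\to0$. So $Z_m$ is separable and has the BAP. Let $X_m$ be $Z_m$ with the equivalent norm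
\[
\|z\|_{X_m}=2^{-m}\max\big(\|\lim z\|,\ N_m^{-1}\|z\|_\infty\big),
\]
and let $X=(\bigoplus_mX_m)_{c_0}$. Then $X$ is separable and has the AP: the projections $Q_k$ onto the first $k$ coordinates are contractions converging to the identity uniformly on a given compact set $K$, and on $Q_kK$ the identity of $Q_kX$, a space with the BAP, is approximated by finite rank operators.

\emph{The defect operator $\Delta$.} Let $M=(\bigoplus_mR_m)_{c_0}$ and, for $z=(z^m)_m\in X$,
\[
(\Delta z)_m=2^{-m-2}\big(q_m\lim z^{m+1}-\lim z^m\big).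
\]
Since $\|\lim z^m\|\le2^m\|z^m\|_{X_m}$, we have $\|(\Delta z)_m\|\le\frac12\|z^{m+1}\|_{X_{m+1}}+\frac14\|z^m\|_{X_m}$. So $\Delta:X\to M$ is well defined and $\|\Delta\|\le1$.

\emph{The space $U$.} To map $R$ into $X$ we would have to choose, linearly in $r$, sequences converging to $h_mr$. Instead we enlarge $R$ by these choices. Let $U$ consist of all $u=(r,(z^m)_m)$ with $r\in R$, $z^m\in Z_m$, $\lim z^m=h_mr$ for all $m$ and $N_m^{-1}\|z^m\|_\infty\to0$, with $\|u\|=\max(\|r\|,\sup_mN_m^{-1}\|z^m\|_\infty)$. It is a closed subspace of the direct sum of $R$ and the $c_0$-sum of the spaces $(Z_m,N_m^{-1}\|\cdot\|_\infty)$, hence a Banach space. Put $ju=(z^m)_m$. Then $\|z^m\|_{X_m}\le2^{-m}\|u\|\to0$, so $j:U\to X$ is a contraction; the weights $2^{-m}$ are there because $\|h_mr\|$ need not tend to $0$. From $q_mh_{m+1}=h_m$ we get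
\begin{equation}\label{eq:Dj}
\Delta j=0.
\end{equation}

\emph{Lifting from $R$ to $U$.} For $r\in G_t$ let $\kappa_t(r)=(r,(z^m))$ with $z_i^m=0$ for $i<t$ and $z_i^m=h_mr$ for $i\ge t$. This is a linear map $\kappa_t:G_t\to U$ with $\|\kappa_t(r)\|\le\|r\|$. Put $\vartheta(r)=\sup_mN_m^{-1}\|h_mr\|$. For $r\in G_t$ and $i\ge t$, the vector $\kappa_i(r)-\kappa_{i+1}(r)$ has $R$-component $0$, and its $m$-th sequence is $h_mr$ at place $i$ and $0$ elsewhere. Hence
\begin{equation}\label{eq:kappa}
\Big\|\sum_{i=t}^{t'-1}\theta_i\big(\kappa_i(r)-\kappa_{i+1}(r)\big)\Big\|\le\vartheta(r)\quad(|\theta_i|=1,\ t\le t'),\qquad\|\kappa_t(r)-\kappa_{t'}(r)\|\le\vartheta(r).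
\end{equation}
If $r$ lies in the span of $x_1^l,\dots,x_{N_l}^l$, then $h_mr=0$ for $m<l$, so
\begin{equation}\label{eq:theta}
\vartheta(r)\le N_l^{-1}\|r\|.
\end{equation}
This is why the targets are the spaces $R_m$ and not $R$: the $l$-th block is invisible at the levels $m<l$, where the weights $N_m^{-1}$ are not small enough.

The next lemma says that a finite rank operator on $U$ sees little more than the $R$-component.

\begin{lemma}\label{lem:descend}
Let $s\in\mathcal F(U;R_l)$. There is $\bar s\in\mathcal F(R;R_l)$ with $\|\bar s\|\le\|s\|$ and $\|s\kappa_t(r)-\bar sr\|\le\|s\|\vartheta(r)$ for $r\in G_t$.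
\end{lemma}

\begin{proof}
Fix $r\in G_t$. By \eqref{eq:kappa}, $\sum_{i\ge t}|\varphi(\kappa_i(r)-\kappa_{i+1}(r))|\le\|\varphi\|\vartheta(r)$ for $\varphi\in U^*$, so $\varphi(\kappa_i(r))$ converges as $i\to\infty$. Since $s$ is a finite sum of operators $\varphi\otimes y$, the limit $\bar sr=\lim_is\kappa_i(r)$ exists and lies in the range of $s$. It is linear in $r\in V$ and $\|\bar sr\|\le\|s\|\|r\|$, so $\bar s$ extends to $R$ with values in the finite-dimensional range of $s$. Let $t'\to\infty$ in $\|s\kappa_t(r)-s\kappa_{t'}(r)\|\le\|s\|\vartheta(r)$.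
\end{proof}

We lift the root blocks and the vectors of the root edges:
\[
\tilde x_n^l=\kappa_{t_l}(x_n^l),\qquad\tilde d_g^l=\frac1{N_l}\sum_na_n^{e_l,(l,0)}(g)\,\tilde x_n^l-\frac1{N_{l+1}}\sum_ia_i^{e_l,(l+1,0)}(g)\,\tilde x_i^{l+1}.
\]
Then $\|\tilde x_n^l\|\le1$. With $y=\frac1{N_l}\sum_na_n^{e_l,(l,0)}(g)x_n^l$, $\|y\|\le1$, we have $\tilde d_g^l=\kappa_{t_{l+1}}(d_g^l)+(\kappa_{t_l}(y)-\kappa_{t_{l+1}}(y))$, so Lemma~\ref{lem:basic}(c), \eqref{eq:kappa} and \eqref{eq:theta} give
\begin{equation}\label{eq:dtilde}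
\|\tilde d_g^l\|_U\le2N_l^{-\gamma}+N_l^{-1}\le3N_l^{-\gamma}.
\end{equation}

\section{An extension with the approximation property}\label{sec:E}

By Proposition~\ref{prop:net} the space $X$ is not a counterexample. We replace it by a space $E$ whose elements carry, as part of their norm, a finite-dimensional approximation of their defect. The construction uses nothing about $X$, $M$, $\Delta$ beyond the hypotheses below.

\begin{proposition}\label{prop:E}
Let $X$ be a separable Banach space with the AP, $M$ a Banach space and $\Delta\in\mathcal L(X;M)$, $\|\Delta\|\le1$. There are a separable Banach space $E$ with the AP and an operator $\pi:E\to X$ mapping the open unit ball onto the open unit ball such that: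
\begin{itemize}
\item[(a)] there is a linear isometry $\mathcal J:\ker\Delta\to E$ with $\pi\mathcal Jx=x$;
\item[(b)] for every Banach space $U$ and $B\in\mathcal L(U;E)$ there are $W_n\in\mathcal F(U;M)$ with $\|W_n\|\le2\|B\|$ and $W_nu\to\Delta\pi Bu$ for all $u\in U$.
\end{itemize}
\end{proposition}

The AP of $E$ is proved by duality. We use Grothendieck's criterion \cite[Thm.~1.e.4]{LT}: $E$ has the AP if and only if $\sum_if_i(\xi_i)=0$ whenever $f_i\in E^*$, $\xi_i\in E$, $\sum_i\|f_i\|\|\xi_i\|<\infty$ and $\sum_if_i(\xi)\xi_i=0$ for all $\xi\in E$. We shall push the vectors $\xi_i$ into spaces known to have the AP while the $f_i$ stay in $E^*$; this calls for the following version.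

\begin{lemma}\label{lem:bilinear}
Let $H$ have the AP, let $G$ be a Banach space, $f_i\in G^*$, $x_i\in H$, $\sum_i\|f_i\|\|x_i\|<\infty$ and $\sum_if_i(g)x_i=0$ for all $g\in G$. Then $\sum_ib(f_i,x_i)=0$ for every bounded bilinear form $b$ on $G^*\times H$.
\end{lemma}

\begin{proof}
Drop the terms with $x_i=0$. Choose $0<r_i\to\infty$ with $\sum_ir_i\|f_i\|\|x_i\|<\infty$ and replace $(f_i,x_i)$ by $(r_i\|x_i\|f_i,\ x_i/(r_i\|x_i\|))$. So we may assume $\sum_i\|f_i\|<\infty$ and $x_i\to0$. The set $\{0,x_1,x_2,\dots\}$ is compact; given $\eta>0$, take $\phi=\sum_k\psi_k\otimes z_k\in\mathcal F(H;H)$ with $\|\phi x_i-x_i\|\le\eta$ for all $i$. Applying $\psi_k$ to the hypothesis gives $\sum_i\psi_k(x_i)f_i=0$ in $G^*$, hence $\sum_ib(f_i,\phi x_i)=\sum_kb\big(\sum_i\psi_k(x_i)f_i,z_k\big)=0$. Therefore $|\sum_ib(f_i,x_i)|\le\eta\|b\|\sum_i\|f_i\|$.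
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:E}]
\emph{Construction.} Let $(x_i)$ be dense in $X$, let $H_n=\operatorname{span}\{\Delta x_1,\dots,\Delta x_n\}$, and let $P_n:M\to H_n$ be a bounded projection (it exists by the Hahn--Banach theorem). We have no control on $\|P_n\|$, and compensate with $\eta_n=1/(n(1+\|P_n\|))$. Put
\[
\|y\|_{M,n}=\inf_{h\in H_n}\max\big(\|h\|,\|y-h\|/\eta_n\big)\quad(y\in M),\qquad\|x\|_n=\max\big(\|x\|,\|\Delta x\|_{M,n}\big)\quad(x\in X).
\]
Thus $\|x\|_n<1$ forces $\Delta x$ to be within $\eta_n$ of the unit ball of $H_n$. The function $\|\cdot\|_{M,n}$ is a seminorm with $(1+\eta_n)^{-1}\|y\|\le\|y\|_{M,n}\le\|y\|/\eta_n$, by the triangle inequality and by the choice $h=0$; so $E_n=(X,\|\cdot\|_n)$ is isomorphic to $X$. The choice $h=y$ gives $\|y\|_{M,n}\le\|y\|$ for $y\in H_n$, and with $\|\Delta\|\le1$,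
\begin{equation}\label{eq:eventual}
\|x\|_n=\|x\|\quad\text{if }\Delta x\in H_n.
\end{equation}
Let $X_{00}=\{x:\Delta x\in\bigcup_nH_n\}$, a subspace (the $H_n$ increase) which is dense (it contains the $x_i$). Let $E_{00}$ be the space of sequences in $X$ that are eventually equal to a constant in $X_{00}$. By \eqref{eq:eventual}, $E_{00}$ lies in the space $\ell_\infty(E_n)$ of sequences $\xi=(\xi_n)$ with $\|\xi\|=\sup_n\|\xi_n\|_n<\infty$. Let $E$ be the closure of $E_{00}$ in $\ell_\infty(E_n)$.

\emph{The map $\pi$.} Since $\|\cdot\|\le\|\cdot\|_n$, each $\xi\in E$ is a uniform limit in $X$ of eventually constant sequences; so $\pi\xi=\lim_n\xi_n$ exists in $X$ and $\|\pi\|\le1$. We claim that $\ker\pi=Y:=(\bigoplus_nE_n)_{c_0}$. Finitely supported sequences lie in $E_{00}$, so $Y\subset E$, and $\pi=0$ on $Y$. Conversely let $\pi\xi=0$, and take $\zeta\in E_{00}$ with $\|\xi-\zeta\|<\eta$ and eventual value $x$. Then $\|x\|=\|\pi(\zeta-\xi)\|\le\eta$, so by \eqref{eq:eventual} $\|\zeta_n\|_n\le\eta$ and $\|\xi_n\|_n\le2\eta$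 for large $n$. Hence $\xi\in Y$.

An element $x\in X_{00}$ lifts to $(0,\dots,0,x,x,\dots)$, which has norm $\|x\|$ if it starts late enough. Given $\|x\|<1-4\delta$, choose $x^{(k)}\in X_{00}$ with $\|x-x^{(1)}-\dots-x^{(k)}\|<2^{1-k}\delta$. Then $x=\sum_kx^{(k)}$ and $\sum_k\|x^{(k)}\|\le\|x\|+\delta+3\delta<1$, and the sum of the lifts is a lift of $x$ of norm less than $1$. So $\pi$ maps the open ball onto the open ball, $E/Y$ is isometric to $X$, and $E$ is separable because $Y$ and $E/Y$ are.

\emph{(a)} For $\Delta x=0$ put $\mathcal Jx=(x,x,\dots)$ and use \eqref{eq:eventual}.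

\emph{(b)} Let $B_n:U\to X$ be the $n$-th coordinate of $B$ and $W_n=P_n\Delta B_n$. For $\|u\|\le1$ we have $\|\Delta B_nu\|_{M,n}\le\|B\|$, so for each $\epsilon>0$ there is $h\in H_n$ with $\|\Delta B_nu-h\|\le\eta_n(\|B\|+\epsilon)$. Then $\|(\mathrm{Id}-P_n)\Delta B_nu\|=\|(\mathrm{Id}-P_n)(\Delta B_nu-h)\|\le(\|B\|+\epsilon)/n$. Thus $\|\Delta B_n-W_n\|\le\|B\|/n$. Since $\|\Delta B_n\|\le\|B\|$ and $B_nu\to\pi Bu$ in $X$, (b) follows.

\emph{The AP.} The point is that functionals on $Y$ extend to $E$ in a canonical, linear way. For $f\in E^*$ write $f|_Y=(\varphi_n^f)_n$ with $\varphi_n^f\in E_n^*$, $\sum_n\|\varphi_n^f\|\le\|f\|$, and put $f^\sharp(\xi)=\sum_n\varphi_n^f(\xi_n)$ for $\xi\in E$. Then $\|f^\sharp\|\le\|f\|$ and $f-f^\sharp$ vanishes on $Y$, so $f-f^\sharp=f^\flat\circ\pi$ with $f^\flat\in X^*$, $\|f^\flat\|\le2\|f\|$. The maps $f\mapsto\varphi_n^f$ and $f\mapsto f^\flat$ are linear. Let $f_i,\xi_i$ be as in Grothendieck's criterion. Then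
\[
\sum_if_i(\xi_i)=\sum_n\sum_i\varphi_n^{f_i}\big((\xi_i)_n\big)+\sum_if_i^\flat(\pi\xi_i),
\]
where the double series converges absolutely, being dominated by $\sum_i\|f_i\|\|\xi_i\|$. Apply Lemma~\ref{lem:bilinear} with $G=E$: first to $H=E_n$, the vectors $(\xi_i)_n$ and $b(f,x)=\varphi_n^f(x)$; then to $H=X$, the vectors $\pi\xi_i$ and $b(f,x)=f^\flat(x)$. Both $E_n$ and $X$ have the AP, and the hypotheses of the lemma are the images of $\sum_if_i(\xi)\xi_i=0$ under the $n$-th coordinate map and under $\pi$. All terms vanish.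
\end{proof}

From now on $E$, $\pi$, $\mathcal J$ are those given by Proposition~\ref{prop:E} for the $X$, $M$, $\Delta$ of Section~\ref{sec:X}. By \eqref{eq:Dj} we may put $J=\mathcal Jj:U\to E$, a contraction with $\pi J=j$.

\section{The estimate on row maxima}\label{sec:estimate}

We choose the null family that generates the ideal and verify \eqref{eq:test}. Let $\omega_l=4^{-l^2}$. Let $I$ be the countably infinite set of indices $(l,n)$, $n\in[N_l]$, and $(l,g)'$, $g\in[L_l]$, for $l\ge1$; we call $l$ the \emph{level} of the index. Put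
\[
y_{(l,n)}=\omega_l\,\tilde x_n^l,\qquad y_{(l,g)'}=8^l\,\tilde d_g^l,\qquad\psi_{l,n}(y)=\frac{4^{l+1}}{\omega_lN_l}\,x_n^{l*}(y_l)\quad(y=(y_m)_m\in M).
\]
Each level has finitely many indices, $\omega_l\to0$, and $8^l\|\tilde d_g^l\|\le3\cdot8^l2^{-2^l}\to0$ by \eqref{eq:dtilde}. So $(y_i)_{i\in I}$ is a null family in $U$. The vectors $y_{(l,n)}$ are those on which traces are taken. The vectors $y_{(l,g)'}$ are included so that Lemma~\ref{lem:edge} will apply on the space $F$. The factor $4^{l+1}$ absorbs the weight $2^{-l-2}$ of $\Delta$ and a further weight $2^{-l}$ introduced in Section~\ref{sec:proof}. The weights $\omega_l$ decrease fast enough to suppress the blocks of higher level and slowly compared with the growth of $N_l$. For $s\in\mathcal L(U;M)$ let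
\[
\mathcal G(s)=\sum_{l,n}\sup_{i\in I}|\psi_{l,n}(sy_i)|\in[0,\infty].
\]

\begin{lemma}\label{lem:G}
There is a constant $C$ with $\mathcal G(s)\le C\|s\|$ for all $s\in\mathcal F(U;M)$. Consequently $\mathcal G(\Delta\pi B)\le2C\|B\|$ for all $B\in\mathcal L(U;E)$.
\end{lemma}

\begin{proof}
Let $\|s\|\le1$, with coordinates $s_l\in\mathcal F(U;R_l)$, $\|s_l\|\le1$. Fix $l$. We must bound $4^{l+1}\omega_l^{-1}N_l^{-1}\sum_n\sup_i|x_n^{l*}(s_ly_i)|$. We divide $I$ into five classes and bound the supremum by the sum of the suprema over the classes. Only the first class needs the finite rank of $s$.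

(1) \emph{Indices $(l,k)$.} By Lemma~\ref{lem:descend} and \eqref{eq:theta}, $\|s_l\tilde x_k^l-\bar s_lx_k^l\|\le N_l^{-1}$. Proposition~\ref{prop:rows} for $\bar s_l$ bounds the contribution by $4^{l+1}(65N_l^{-\gamma}+N_l^{-1})$.

(2) \emph{Indices $(l',k)$, $l'<l$.} There are $\sum_{l'<l}N_{l'}\le2N_l^{1/2}$ of them. Replace the supremum by the sum and use Lemma~\ref{lem:basic}(b) for each; the contribution is at most $4^{l+1+l^2}N_l^{-1}\cdot2N_l^{1/2}N_l^\gamma=2\cdot4^{l+1+l^2}N_l^{\gamma-1/2}$.

(3) \emph{Indices $(l',k)$, $l'>l$.} Here $|x_n^{l*}(s_ly_i)|\le\|y_i\|\le\omega_{l+1}$, so the contribution is at most $4^{l+1}\omega_{l+1}/\omega_l=4^{-l}$.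

(4) \emph{Indices $(l',g)'$, $l'\le l$.} There are many of these, but they are signed averages of the same vectors:
\[
\sup_g|x_n^{l*}(s_l\tilde d_g^{l'})|\le\frac1{N_{l'}}\sum_k|x_n^{l*}(s_l\tilde x_k^{l'})|+\frac1{N_{l'+1}}\sum_i|x_n^{l*}(s_l\tilde x_i^{l'+1})|.
\]
Summing over $n$ with Lemma~\ref{lem:basic}(b) gives at most $2N_l^\gamma$. As $\sum_{l'\le l}8^{l'}\le2\cdot8^l$, the contribution is at most $4^{l+2+l^2}8^lN_l^{\gamma-1}$.

(5) \emph{Indices $(l',g)'$, $l'>l$.} The sequence $8^{l'}2^{-2^{l'}}$ decreases for $l'\ge2$, so $\|y_i\|\le3\cdot8^{l+1}2^{-2^{l+1}}$ and the contribution is at most $3\cdot4^{l+1+l^2}8^{l+1}2^{-2^{l+1}}$.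

Since $\gamma-\frac12\le-\gamma$ and $N_l^{-\gamma}\le2^{-2^l}$, the bounds (1), (2), (4), (5) are at most a constant times $4^{l+l^2}8^l2^{-2^l}$. All five bounds are summable over $l$ and do not depend on $s$.

For the last statement take $W_n$ as in Proposition~\ref{prop:E}(b). For finite sets $\Lambda_0$ of pairs $(l,n)$ and $I_0\subset I$, the quantity $\sum_{\Lambda_0}\max_{i\in I_0}|\psi_{l,n}(sy_i)|$ is continuous in $s$ under pointwise convergence and is at most $2C\|B\|$ for each $s=W_n$, hence for $s=\Delta\pi B$. Take the supremum over $I_0$ and then over $\Lambda_0$.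
\end{proof}

\begin{remark}
The second statement fails with $X$ in place of $E$. Let $B=Q_mj:U\to X$, a contraction. For $u=(r,(z^k))$ the $m$-th coordinate of $\Delta Bu$ is $-2^{-m-2}h_mr$, so $|\psi_{m,n}(\Delta By_{(m,n)})|=2^m/N_m$ for each $n$, and $\mathcal G(\Delta B)\ge2^m$. Thus any $B'\in\mathcal L(U;E)$ with $\pi B'=Q_mj$ has norm at least $2^m/(2C)$: the operator $j$ lifts to $E$, but its truncations, which approximate it in the proof of Proposition~\ref{prop:net}, have no uniformly bounded lifts.
\end{remark}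

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

\emph{The ideal.} Let $\Theta:\ell_1(I)\to U$, $\Theta\mathbf e_i=y_i$, $c=\|\Theta\|>0$ and $\mathcal A=\mathcal A_\Theta$. Since $I$ is countably infinite, $\ell_1(I)=\ell_1$, and by Lemma~\ref{lem:ideal} $\mathcal A$ is the Banach ideal generated by the compact operator $\Theta$. The space $E$ is separable and has the AP by Proposition~\ref{prop:E}.

\emph{The space $F$ and the operator $T$.} The operator $J\Theta$ belongs to $\mathcal A(\ell_1(I);E)$, but the ball of $\ell_1(I)$ is not compact; we shrink it. Let $\Lambda\mathbf e_i=2^{-l}\mathbf e_i$ for $i$ of level $l$; this operator on $\ell_1(I)$ is compact, because each level is finite. We also want the linear relations between the $\tilde x_n^l$ and $\tilde d_g^l$ to hold in the domain, so we pass to a quotient. Let $F=\ell_1(I)/\ker(\Theta\Lambda)$, let $\iota:F\to U$ be the injective operator induced by $\Theta\Lambda$, and let $b_i\in B_F$ be the class of $\mathbf e_i$. Put $\hat x_n^l=2^l\omega_l^{-1}b_{(l,n)}$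 and $\hat d_g^l=4^{-l}b_{(l,g)'}$. Then $\iota\hat x_n^l=\tilde x_n^l$, $\iota\hat d_g^l=\tilde d_g^l$,
\begin{equation}\label{eq:hat}
\|\hat x_n^l\|_F\le2^l4^{l^2},\qquad\|\hat d_g^l\|_F\le4^{-l},
\end{equation}
and since $\iota$ is injective, $\hat d_g^l$ is the same combination of the $\hat x_n^l$, $\hat x_i^{l+1}$ as $\tilde d_g^l$ is of the $\tilde x_n^l$, $\tilde x_i^{l+1}$. Let $T=J\iota$. Each element of $B_F$ is the class of some $\alpha$ with $\|\alpha\|_1\le2$, so $T(B_F)\subset J\Theta(C_0)$, where $C_0$ is the closure of $\Lambda(2B_{\ell_1(I)})$, a compact set. Hence $T\in\mathcal K_{\mathcal A}(F;E)$.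

\emph{The traces.} For $\xi\in E$ with $\pi\xi=(z^m)_m$ let $\rho_l\xi=\lim z^l\in R_l$. Then $\|\rho_l\|\le2^l$, and by the definition of $\Delta$,
\begin{equation}\label{eq:defect}
q_l\rho_{l+1}\xi-\rho_l\xi=2^{l+2}(\Delta\pi\xi)_l.
\end{equation}
For $s\in\mathcal L(F;R_m)$ with $m\ge l$ let $\tau_l(s)=\frac1{N_l}\sum_nx_n^{l*}(s\hat x_n^l)$; for $m=l+1$ we have $\tau_l(q_ls)=\tau_l(s)$ because $x_n^{l*}\circ q_l=x_n^{l*}$. Let $S\in\mathcal K_{\mathcal A}(F;E)$, and recall $\|S\|\le\|S\|_{\mathcal K_{\mathcal A}}$. We estimate the two parts of \eqref{eq:split}.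

\emph{The bracket.} Apply Lemma~\ref{lem:edge} to the root edge $e_l$, whose vertices lie in $\mathcal V_{l+1}$, with $G=F$, the vectors $\hat x_n^l$, $\hat x_i^{l+1}$, and $s=\rho_{l+1}S$. By \eqref{eq:hat} we may take $K=2^{l+1}4^{(l+1)^2}$ and $\mu=4^{-l}$, and $\|s\|\le2^{l+1}\|S\|$. Hence
\[
\big|\tau_{l+1}(\rho_{l+1}S)-\tau_l(q_l\rho_{l+1}S)\big|\le\big(2^{1-l}+4^{l+2+(l+1)^2}N_{l+1}^{-2}\big)\|S\|,
\]
and the sum over $l$ is at most $C'\|S\|$ for a constant $C'$, since $N_{l+1}^{-2}\le2^{-2^{l+1}}$. The factor $8^l$ in $y_{(l,g)'}$ was chosen to leave the summable term $2^{1-l}$ after the losses due to $\Lambda$ and $\rho_{l+1}$.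

\emph{The defect term.} From $b_{(l,n)}=2^{-l}\omega_l\hat x_n^l$ and \eqref{eq:defect},
\[
\psi_{l,n}(\Delta\pi Sb_{(l,n)})=\frac{4^{l+1}}{\omega_lN_l}\,2^{-l}\omega_l\,2^{-l-2}\,x_n^{l*}\big((q_l\rho_{l+1}-\rho_l)S\hat x_n^l\big)=\frac1{N_l}x_n^{l*}\big((q_l\rho_{l+1}-\rho_l)S\hat x_n^l\big).
\]
Summing over $n$ gives $\tau_l((q_l\rho_{l+1}-\rho_l)S)$. By Lemma~\ref{lem:G} the functionals $\psi_{l,n}\circ\Delta\pi\in E^*$ satisfy \eqref{eq:test} with the constant $2C$, so Lemma~\ref{lem:test} yields
\[
\sum_l\big|\tau_l\big((q_l\rho_{l+1}-\rho_l)S\big)\big|\le\sum_{l,n}|\psi_{l,n}(\Delta\pi Sb_{(l,n)})|\le\frac{2C}c\|S\|_{\mathcal K_{\mathcal A}}.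
\]
This is the only place where the norm of $\mathcal K_{\mathcal A}$, rather than the operator norm, is used.

\emph{The functional.} The increments \eqref{eq:split} are absolutely summable, and $|\tau_1(\rho_1S)|\le\|\rho_1\|\|S\|\max_n\|\hat x_n^1\|\le16\|S\|$ by \eqref{eq:hat}. So $\Phi(S)=\lim_l\tau_l(\rho_lS)$ exists, is linear in $S$, and $|\Phi(S)|\le(16+C'+2C/c)\|S\|_{\mathcal K_{\mathcal A}}$.

If $S=f\otimes\xi$, then by \eqref{eq:hat} and Lemma~\ref{lem:basic}(b),
\[
|\tau_l(\rho_lS)|\le\frac1{N_l}\sum_n|f(\hat x_n^l)|\,|x_n^{l*}(\rho_l\xi)|\le\|f\|\,2^l4^{l^2}N_l^{\gamma-1}\,2^l\|\xi\|\longrightarrow0,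
\]
so $\Phi=0$ on $\mathcal F(F;E)$. Finally, for $u=(r,(z^m))\in U$ we have $\pi Ju=(z^m)_m$, hence $\rho_lJu=\lim z^l=h_lr$. The $R$-component of $\iota\hat x_n^l=\kappa_{t_l}(x_n^l)$ is $x_n^l$, so $\tau_l(\rho_lT)=\frac1{N_l}\sum_nx_n^{l*}(h_lx_n^l)=1$ for all $l$, and $\Phi(T)=1$. This proves Theorem~\ref{thm:main}. \qed

\begin{thebibliography}{9}

\bibitem{source}
\emph{The Banach ideal of $\mathcal A$-compact operators and related approximation properties},
\texttt{https://core.ac.uk/download/158829527.pdf}.

\bibitem{LT}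
Lindenstrauss and Tzafriri, \emph{Classical Banach Spaces I}.

\end{thebibliography}
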